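# A spiraling axis of singular points that is not a twister axis

## 1. The counterexample $X_{30}$

Throughout, $(x,y,z)$ are the coordinates of $\mathbb{R}^3$, $r=\sqrt{x^2+y^2}$, $\rho=x^2+y^2=r^2$ and $D=2y^2+\rho^3$. For $a>0$ let $X_a$ be the polynomial vector field
$$\dot x=-D\,(y+z^2x),\qquad \dot y=D\,(x-z^2y),\qquad \dot z=2z^2\big[\,2xy-\rho^2z^2(a+2\rho)\,\big].\tag{1}$$

**Theorem A.** Let $X=X_{30}$ and $\Gamma=\{x=y=0\}$. Then $\Gamma\subset\mathrm{Sing}(X)$, and:

1. The trajectory of $X$ through $(0,e^{-5/2},1/30)$ tends to $\mathbf 0$ and spirals around $\Gamma$, with spiraling semi-axis $\Gamma^+=\Gamma\cap\{z>0\}$.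
2. For every $z_0\in(0,1/10]$ there is $y_*(z_0)>0$ such that for $0<y_0<y_*(z_0)$ the trajectory through $(0,y_0,z_0)$ does not tend to $\mathbf 0$; hence it does not spiral.

Consequently, for the trajectory $\gamma$ of item 1, the pair $(\gamma,\Gamma)$ has no twister domain.

Two refinements, Theorems B and C, are stated and proved in Sections 9 and 10. Theorem B contains a complete dichotomy and a sharp threshold in $a$. Theorem C modifies the field so that the bad trajectories leave a fixed neighbourhood of $\mathbf 0$.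

## 2. Spiraling axes, semi-axes and twister domains

Let $X$ be a real analytic vector field near $\mathbf 0\in\mathbb{R}^3$, and let $\Gamma$ be a germ at $\mathbf 0$ of a non-singular analytic curve. Analytic coordinates $(x,y,z)$ on an open neighbourhood $U$ of $\mathbf 0$ are *adapted* to $\Gamma$ if $\Gamma\cap U=\{x=y=0\}$. In such coordinates we write $x=r\cos\theta$, $y=r\sin\theta$.

**Definition (spiraling).** Let $\gamma:[0,\infty)\to\mathbb{R}^3$ be a trajectory of $X$ with $\gamma(t)\to\mathbf 0$ and image not contained in $\Gamma$. Choose $t_0$ with $\gamma([t_0,\infty))\subset U\setminus\Gamma$ and a continuous angle $\theta(t)$ along $\gamma$ for $t\ge t_0$. We say that $\gamma$ *spirals around* $\Gamma$, or that $\Gamma$ is a *spiraling axis* for $\gamma$, if for some adapted coordinates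

- (i) $|\theta(t)|\to\infty$ as $t\to\infty$;
- (ii) $\gamma$ has flat contact with $\Gamma$: it has iterated tangents and they coincide with those of $\Gamma$. Equivalently, $r(\gamma(t))/|z(\gamma(t))|^N\to0$ for every $N\ge1$.

It is known that (i) and (ii), once true in one adapted system, hold in every adapted system, and that a spiraling axis is invariant by $X$. We shall verify (i) and (ii) in the given coordinates of $\mathbb{R}^3$.

Both conditions matter. For $\dot x=-y-x$, $\dot y=x-y$, $\dot z=-z$ we get $r=r_0e^{-t}$, $\theta=\theta_0+t$, $z=z_0e^{-t}$. The angle goes to infinity, but $r/|z|$ is constant, so if $r_0>0$ and $z_0\ne 0$ condition (ii) fails for $N=1$. Now replace the last equation by $\dot z=-z^2$. If $z_0>0$, then $z=z_0/(1+z_0t)$, and $r/z^N=r_0e^{-t}(1/z_0+t)^N\to0$ for every $N$: the trajectory spirals around the $z$-axis.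

If $\gamma$ spirals around $\Gamma$, its tail lies on one side of $\{z=0\}$ because of the common tangent. Changing the sign of $z$ if needed we assume the tail lies in $\{z>0\}$. The germ $\Gamma^+=\Gamma\cap\{z>0\}$ does not depend on the choice of such a $z$; it is the *spiraling semi-axis* of $\gamma$. The axis is *non-degenerated* if it is not composed of singular points of $X$, and *degenerated* if $\Gamma\subset\mathrm{Sing}(X)$.

**Definition (twister domain).** Let $\gamma$ have spiraling axis $\Gamma$ and semi-axis $\Gamma^+$. A *twister domain* for $(\gamma,\Gamma)$ is an open subanalytic set $V\subset\mathbb{R}^3$ such that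

- $V\supset\Gamma\cap\{0<z<\varepsilon\}$ for some $\varepsilon>0$ (it need not contain $\mathbf 0$);
- $V$ is positively invariant by $X$;
- for every $q\in V\setminus\Gamma$ the trajectory $\gamma_q$ with $\gamma_q(0)=q$ accumulates to the origin and spirals around $\Gamma$.

If such a $V$ exists, $\Gamma$ is called a *twister axis*.

In the example $\dot x=-y-x$, $\dot y=x-y$, $\dot z=-z^2$, the half-space $\{z>0\}$ is a twister domain: it is open and semianalytic, it is positively invariant, and we have just seen that all its points off the axis spiral. The points with $z_0<0$ do not even tend to $\mathbf 0$, since $z_0/(1+z_0t)\to-\infty$ as $t\to1/|z_0|$. So already here a full neighbourhood of $\mathbf 0$ is too much to ask, and a neighbourhood of the semi-axis is the natural demand.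

The problem, whose source is "Balanced Coordinates for Spiraling Dynamics" (http://www.ssd.udl.cat/abstracts/files/v31/QTDS-vol31-sanz.pdf), starts from a known result: if a spiraling axis is non-degenerated, a twister domain exists. It asks whether this holds for every spiraling axis, in particular for degenerated ones. Theorem A answers no.

The last sentence of Theorem A does follow from items 1 and 2. If $V$ is open and contains $\Gamma\cap\{0<z<\varepsilon\}$, pick $z_0\le1/10$ with $0<z_0<\varepsilon$. Then $(0,0,z_0)\in V$, so $(0,y_0,z_0)\in V\setminus\Gamma$ for all small $y_0>0$, and by item 2 these points do not spiral. Neither subanalyticity nor positive invariance was used. In fact every open set that meets $\Gamma\cap\{0<z\le1/10\}$ contains points off $\Gamma$ whose trajectories do not spiral.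

## 3. Two degenerated fields that can be integrated by hand

Replace $D$ by the simpler factor $\rho$, and consider
$$\dot x=-\rho(y+z^2x),\qquad \dot y=\rho(x-z^2y),\qquad \dot z=-2\rho z^4\quad\text{or}\quad \dot z=-2\rho^2z^4 .$$
In both cases $\Gamma=\{x=y=0\}$ consists of singular points. One finds $\dot\rho=-2\rho^2z^2$ and $\dot\theta=\rho$. With $\varphi=2\theta$, $R=\log(1/\rho)$ and $Z=1/z$ (for $\rho,z>0$) we have $\dot\varphi=2\rho$ and
$$\frac{dR}{d\varphi}=z^2,\qquad \frac{dZ}{d\varphi}=z^2\quad\text{resp.}\quad\frac{dZ}{d\varphi}=\rho z^2 .$$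

*First field.* Here $dZ/d\varphi=Z^{-2}$, so $Z=(Z_0^3+3(\varphi-\varphi_0))^{1/3}\to\infty$, and $R-Z$ is constant. Hence $\rho\to0$, $z\to0$, and $r/z^N=e^{-R/2}Z^N\to0$. Since $\dot\varphi=2\rho\le2\rho_0$, time goes to infinity with $\varphi$. Every point of $\{z>0\}\setminus\Gamma$ spirals, and $\{z>0\}$ is a twister domain. This is no surprise: the field is $\rho$ times a field for which $\Gamma$ is non-degenerated.

*Second field.* Here $dZ/dR=\rho=e^{-R}$, so $Z\le Z_0+\rho_0$ forever. Then $dR/d\varphi$ is bounded below, $R\to\infty$, and the trajectory converges to a point $(0,0,z_\infty)$ with $z_\infty>0$. No point of $\{\rho>0,z>0\}$ spirals.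

Call the right-hand side of $dZ/d\varphi$ the drive: it is what pushes $z$ to $0$. At a fixed height $z$, the drive of the first field stays away from $0$ as $\rho\to0$, and everything spirals. That of the second is $O(\rho)$, its total is finite, and nothing spirals. For a counterexample we want something in between: at fixed height the drive per turn must tend to $0$ as $\rho\to0$, so that points too close to $\Gamma^+$ stall, but slowly, say like $1/R^2$ with $R=\log(1/\rho)$, so that some other points succeed. A function of $(\rho,z)$ that is analytic up to $\rho=0$ cannot do this: at fixed $z$ it is either nonzero at $\rho=0$ or $O(\rho)$. The logarithm has to be produced by the motion itself.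

## 4. The height $L=1/z+\log T$, and a dip once per turn

Here is the device. We let $z$ oscillate during each turn, so that at the bottom of the oscillation $1/z$ has grown by about $2\log(1/\rho)=2R$. Then we let the drive, which carries a factor $z^2$, act only at the bottom. At that moment $z^2\approx(\text{height}+2R)^{-2}$, and this has the logarithmic decay in $\rho$ that we wanted.

**Step 1 (angle and radius).** This step puts (1) in polar form. From (1),
$$\dot\rho=2(x\dot x+y\dot y)=2D(-xy-z^2x^2+xy-z^2y^2)=-2Dz^2\rho,\qquad \dot\theta=\frac{x\dot y-y\dot x}{\rho}=\frac{D(x^2+y^2)}{\rho}=D.\tag{2}$$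
On $\Gamma$ we have $D=\rho=0$ and $xy=0$, so $\Gamma\subset\mathrm{Sing}(X_a)$. Off $\Gamma$ we have $D>0$, so the angle increases. The plane $\{z=0\}$ is invariant.

**Step 2 (the exact equations).** This step finds a height $L$ that does not feel the oscillation of $z$. On $\{\rho>0,z>0\}$ put
$$\varphi=2\theta,\qquad T=1-\cos\varphi+\rho^2,\qquad Z=\frac1z,\qquad R=\log\frac1\rho,\qquad L=Z+\log T .$$
Since $\rho(1-\cos2\theta)=2\rho\sin^2\theta=2y^2$, we have $D=\rho T$. Also $2xy=\rho\sin\varphi$ and $\dot\varphi=2D=2\rho T>0$, so $\varphi$ can be used as parameter. Dividing (2) and the equation for $\dot z$ by $2\rho T$,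
$$\frac{d\rho}{d\varphi}=-\rho z^2,\qquad \frac{dz}{d\varphi}=\frac{z^2\big[\sin\varphi-\rho z^2(a+2\rho)\big]}{T},\qquad \frac{dZ}{d\varphi}=-\frac1{z^2}\frac{dz}{d\varphi}=\frac{-\sin\varphi+\rho z^2(a+2\rho)}{T}.$$
Next, $dT/d\varphi=\sin\varphi+2\rho\cdot(-\rho z^2)$, so
$$\frac{d\log T}{d\varphi}=\frac{\sin\varphi-2\rho^2z^2}{T}.$$
In the sum $Z+\log T$ the terms in $\sin\varphi$ cancel, and so do the terms $\pm2\rho^2z^2/T$; this is why (1) contains $a+2\rho$ and not just $a$. We obtain
$$\frac{dR}{d\varphi}=z^2,\qquad \frac{dL}{d\varphi}=\frac{a\rho z^2}{T},\qquad \frac1z=Z=L-\log T.\tag{3}$$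

Let us read (3). At $\varphi\equiv\pi$ (mod $2\pi$), $T=2+\rho^2$ and $Z=L-\log(2+\rho^2)$. At $\varphi\equiv0$, $T=\rho^2$ and $Z=L+2R$: this is the dip. The factor $\rho/T=\rho/(1-\cos\varphi+\rho^2)$ in the drive is tiny except for $|\varphi|\lesssim\rho$ (mod $2\pi$), exactly at the dip. Its integral over a turn with $\rho$ frozen is close to $\sqrt2\,\pi$, whatever the small $\rho$. So one factor $D$ both produces the dip and concentrates the drive there.

**Step 3 (the working region).** This step finds a region where solutions live for all time. Let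
$$\Omega=\{\rho>0,\ z>0,\ R\ge1,\ L\ge10\}.$$
On $\Omega$ we have $\rho\le e^{-1}$ and $e^{-2R}=\rho^2\le T\le2+e^{-2}<e$. Since $Z=L-\log T$,
$$9\le L-1\le Z\le L+2R;\qquad\text{and}\qquad Z\le L\ \text{ where }\cos\varphi\le0\ (\text{there }T\ge1).\tag{4}$$
For given $(\varphi,R)$, (3) is a smooth system for $(R,L)$ on the open set where $L-\log T>0$, and there both derivatives are positive. So a solution starting in $\{R\ge1,L\ge10\}$ stays in this set, and $R$ and $L$ are nondecreasing. By (4) and $T\ge\rho^2$,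
$$\frac{dR}{d\varphi}\le\frac1{81},\qquad \frac{dL}{d\varphi}\le\frac a{81\rho}=\frac a{81}e^R,$$
so $R$, and then $L$, stay bounded on bounded $\varphi$-intervals, while $Z\ge9$. Hence the solution exists for all $\varphi\ge\varphi_0$. Recovering time from $dt=d\varphi/(2\rho T)$ gives a trajectory of $X_a$, because the computations of Step 2 are reversible. Finally $0<\dot\varphi=2\rho T\le2e^{-1}e=2$, so $t\to\infty$ as $\varphi\to\infty$, and $t$ is finite for each finite $\varphi$. In conclusion:

*For $q\in\Omega$, the trajectory $\gamma_q$ is defined on $[0,\infty)$, stays in the bounded set $\Omega$, and $\varphi(\gamma_q(t))\to\infty$.*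

**A model to keep in mind (not used in the proofs).** Over one turn $z\approx1/L$ most of the time, and $z\approx1/(L+2R)$ when the drive acts. So (3) suggests the averaged equations, with $'$ meaning "per turn",
$$R'=\frac{2\pi}{L^2},\qquad L'=\frac{\sqrt2\,\pi a}{(L+2R)^2},\qquad\text{so}\qquad \frac{dR}{dL}=\beta\Big(1+\frac{2R}L\Big)^2,\quad \beta=\frac{\sqrt2}a .$$
With $v=R/L$ this reads $L\,dv/dL=\beta(1+2v)^2-v$. The roots of the right-hand side satisfy $4\beta v^2+(4\beta-1)v+\beta=0$, with discriminant $1-8\beta$. If $\beta<1/8$ there are two positive roots $v_-<v_+$. Solutions starting with $v<v_+$ keep $v$ bounded. Then $L\to\infty$, since $L$ bounded would force $R'$ to be bounded below and $v\to\infty$. Solutions starting with $v>v_+$ have $v\to\infty$ at a finite value of $L$, because the right-hand side grows quadratically in $v$: the height stalls. A point very near $\Gamma^+$ at a given height has $L$ fixed and $R$ huge, so it lies in the second class. For $a=30$ the line $R=L$ is a barrier: there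 $dR/dL=9\beta=9\sqrt2/30<1$. The proofs make these statements true for the actual field.

## 5. What one turn does to $R$ and $L$

Let $\varphi_n=(2n-1)\pi$, $I_n=[\varphi_n,\varphi_{n+1}]$, $L_n=L(\varphi_n)$, $R_n=R(\varphi_n)$, $\rho_n=e^{-R_n}$. On $I_n$ write $\psi=\varphi-2\pi n\in[-\pi,\pi]$, so that the dip is at $\psi=0$. All statements are for $n$ with $\varphi_n\ge\varphi_0$.

We shall use the inequalities $\frac{2\psi^2}{\pi^2}\le1-\cos\psi\le\frac{\psi^2}2$ on $[-\pi,\pi]$ and, for $m>0$,
$$\int_{-\pi}^{\pi}\frac{d\psi}{1+m-\cos\psi}=\frac{2\pi}{\sqrt{2m+m^2}}.\tag{5}$$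
For (5), put $u=\tan(\psi/2)$: the integral becomes $\int_{\mathbb R}\frac{2\,du}{m+(2+m)u^2}=\frac{2\pi}{\sqrt{m(2+m)}}$.

**Lemma 1.** For trajectories of $X_a$ in $\Omega$:

- (a) $\displaystyle \frac{\pi}{L_{n+1}^2}\le R_{n+1}-R_n\le\frac{2\pi}{(L_n-1)^2}\le\frac1{10}$;
- (b) $\displaystyle \frac{3a}{(L_{n+1}+2R_{n+1})^2}\le L_{n+1}-L_n\le\frac{5a}{(L_n-1)^2}$;
- (c) $\displaystyle L_{n+1}-L_n\le\frac{6a}{R_n^2}$.

**Proof of (a).** The aim is to integrate $dR/d\varphi=z^2$ over the turn. By (4) and monotonicity of $L$, $z^2\le(L-1)^{-2}\le(L_n-1)^{-2}\le1/81$ on $I_n$, an interval of length $2\pi$, and $2\pi/81<1/10$. For the lower bound, on the part of $I_n$ where $\cos\varphi\le0$, of measure $\pi$, we have $Z\le L\le L_{n+1}$.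

**Proof of (b).** The aim is to show that the mass $\int_{I_n}\rho/T$ lies between $3$ and $5$. Let $\kappa=e^{-1/10}$. By (a), $\kappa\rho_n\le\rho\le\rho_n$ on $I_n$. Using (5) with $m=\kappa^2\rho_n^2$,
$$\int_{I_n}\frac\rho T\,d\varphi\le\int_{-\pi}^\pi\frac{\rho_n\,d\psi}{1-\cos\psi+\kappa^2\rho_n^2}\le\frac{2\pi\rho_n}{\sqrt2\,\kappa\rho_n}=\frac{\sqrt2\,\pi}\kappa<4.92<5,$$
and with $m=\rho_n^2\le e^{-2}$,
$$\int_{I_n}\frac\rho T\,d\varphi\ge\int_{-\pi}^\pi\frac{\kappa\rho_n\,d\psi}{1-\cos\psi+\rho_n^2}=\frac{2\pi\kappa}{\sqrt{2+\rho_n^2}}>3.8>3.$$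
By (4), $(L_{n+1}+2R_{n+1})^{-2}\le z^2\le(L_n-1)^{-2}$ on $I_n$. Multiply by $a\rho/T$ and integrate.

**Proof of (c).** The aim is to use that the drive acts at the dip, where $Z\ge R_n$. Suppose first $|\psi|\le\sqrt{\rho_n}$. Then $T\le\psi^2/2+\rho_n^2\le\rho_n/2+\rho_n^2\le\rho_n$, because $\rho_n\le1/e<1/2$. So $Z=L-\log T\ge L+R_n\ge R_n$, and by the mass bound this part contributes at most $5a/R_n^2$ to $\int a\rho z^2/T$. If $|\psi|\ge\sqrt{\rho_n}$, use $z^2\le1/81$, $\rho\le\rho_n$ and $T\ge1-\cos\psi\ge2\psi^2/\pi^2$. This part contributes at most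
$$\frac a{81}\cdot2\int_{\sqrt{\rho_n}}^\infty\frac{\pi^2\rho_n}{2\psi^2}\,d\psi=\frac{a\pi^2}{81}\sqrt{\rho_n}=\frac{a\pi^2}{81}e^{-R_n/2}\le\frac{a\pi^2}{81}\cdot\frac{16e^{-2}}{R_n^2}<\frac a{R_n^2}.$$
Here we used that $s^2e^{-s/2}$ has maximum $16e^{-2}$ on $s>0$, attained at $s=4$, and that $\frac{16\pi^2}{81}e^{-2}<0.27$. $\square$

### Why an increasing $L$ does not prove convergence to $\mathbf 0$

Someone who wants to prove that $\Gamma$ is a twister axis for $X_a$ has an attractive argument. By (b), $L$ strictly increases over every turn of every trajectory in $\Omega$. On the section $\varphi\equiv\pi$ we have $1/z=L-\log(2+\rho^2)$, so every trajectory seems to be pushed down, and one would like to conclude $z\to0$.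

The argument stops at the size of the push. In the first field of Section 3 the push at heights near a given $z_0$ is bounded below, so no trajectory can stall there. Here, by (c), the push is at most $6a/R_n^2$. If $L$ stays bounded, (a) makes $R_n$ grow at least linearly in $n$, and $\sum1/n^2$ converges. So stalling at a positive height is consistent with monotonicity. Sections 7 and 8 show that it happens next to $\Gamma^+$, and that some trajectories nevertheless escape it.

## 6. Bounded or unbounded $L$: the dichotomy in $\Omega$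

The next statement says that the limit of $L$ decides everything. It uses the textbook fact that the $\omega$-limit set of a bounded forward trajectory is nonempty, compact and connected.

**Proposition 2.** Let $a>0$, $q\in\Omega$, and $L_\infty=\lim L\in[10,\infty]$ along $\gamma_q$.

- (i) If $L_\infty=\infty$, then $\gamma_q\to\mathbf 0$ and $\gamma_q$ spirals around $\Gamma$ with semi-axis $\Gamma^+$.
- (ii) If $L_\infty<\infty$, then $\gamma_q$ does not tend to $\mathbf 0$. Its $\omega$-limit set is the segment $\{x=y=0,\ 0\le z\le z^*\}$ with $1/z^*=L_\infty-\log2$.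

**Proof of (i).** The point is that $R$ must grow at least linearly in $L$, so that $r=e^{-R/2}$ beats every power of $z$. By Lemma 1(b), $L_{n+1}-L_n\to0$, hence $L_{n+1}\le2(L_n-1)$ for large $n$. Then by (a) and (b),
$$R_{n+1}-R_n\ge\frac\pi{L_{n+1}^2}\ge\frac\pi{4(L_n-1)^2}\ge\frac\pi{20a}(L_{n+1}-L_n).$$
Summing, $R_n\ge cL_n-C$ with $c=\pi/(20a)$ and some constant $C$. So $R_n\to\infty$ and $L_n\le(R_n+C)/c$. Since $Z\ge L-1\to\infty$ and $\rho\to0$, $\gamma_q\to\mathbf 0$ inside $\{z>0\}$. For $\varphi\in I_n$ with $n$ large we have $R\ge R_n$, $Z\le L_{n+1}+2R_{n+1}$, $L_{n+1}\le L_n+1$ and $R_{n+1}\le R_n+\frac1{10}$. So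
$$\frac r{z^N}=e^{-R/2}Z^N\le e^{-R_n/2}\Big(\frac{R_n+C}c+2R_n+3\Big)^N\to0 .$$
Finally $\theta=\varphi/2\to\infty$ as $t\to\infty$. Both conditions of the definition of spiraling hold.

**Proof of (ii).** We look at the trajectory at the angles $\pi$ and $0$. By Lemma 1(a), $R_{n+1}-R_n\ge\pi/L_\infty^2$, so $R\to\infty$, $\rho\to0$, and the $\omega$-limit set lies in $\Gamma$. Since $T\le2+\rho^2$, $\liminf Z\ge L_\infty-\log2>0$, so the $\omega$-limit set lies in $\{0\le z\le z^*\}$. At $\varphi=\varphi_n$, $Z=L_n-\log(2+\rho_n^2)\to L_\infty-\log2$, so $(0,0,z^*)$ is a limit point; in particular $\gamma_q\not\to\mathbf 0$. At $\varphi=2\pi n$, $T=\rho^2$ and $Z=L+2R\to\infty$, so $\mathbf 0$ is a limit point. Being connected, the $\omega$-limit set is the whole segment. $\square$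

## 7. Points close to $\Gamma^+$ stall: Theorem A, part 2

The proof works for any $a>0$. Let $0<z_0\le1/10$ and $q=(0,y_0,z_0)$ with $y_0>0$.

**Step 1 (initial data).** This step places $q$ in $\Omega$. We have $\theta=\pi/2$, so $\varphi=\pi=\varphi_1$, $\rho_1=y_0^2$ and $R_1=2\log(1/y_0)$. As soon as $R_1\ge1$,
$$L_1=\frac1{z_0}+\log(2+\rho_1^2)\in\Big[10,\ \frac1{z_0}+1\Big),$$
because $2+\rho_1^2\le 2+e^{-2}<e$. So $q\in\Omega$. Put $M=1/z_0+2$, so that $L_1+1<M$. Since $R_1\to\infty$ as $y_0\to0$, there is $y_*(z_0)>0$ such that for $0<y_0<y_*(z_0)$ we have $R_1\ge1$ and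
$$\frac{6a}{R_1^2}+\frac{6aM^2}{\pi R_1}<1.\tag{6}$$

**Step 2 ($L_n<M$ for all $n\ge1$).** This step shows by induction that the total push is less than $1$. For $n=1$ it is clear. Suppose $L_j<M$ for $1\le j\le n$. By Lemma 1(a), $R_{j+1}-R_j\ge\pi/L_{j+1}^2\ge\pi/M^2$ whenever $j+1\le n$. So $R_j\ge R_1+(j-1)\pi/M^2$ for $j\le n$. By Lemma 1(c), comparing the sum with its first term plus an integral,
$$L_{n+1}-L_1\le\sum_{j=1}^n\frac{6a}{\big(R_1+(j-1)\pi/M^2\big)^2}\le\frac{6a}{R_1^2}+\int_0^\infty\frac{6a\,ds}{(R_1+s\pi/M^2)^2}=\frac{6a}{R_1^2}+\frac{6aM^2}{\pi R_1}<1 .$$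
So $L_{n+1}<L_1+1<M$.

Hence $L_\infty\le M<\infty$, and Proposition 2(ii) gives $\gamma_q\not\to\mathbf 0$. $\square$

## 8. The barrier $R\le L$: Theorem A, part 1

Now $a=30$ and $q=(0,e^{-5/2},1/30)$. Then $\varphi=\pi=\varphi_1$, $\rho_1=e^{-5}$, $R_1=5$ and $L_1=30+\log(2+e^{-10})\ge30$. So $q\in\Omega$ and $R_1\le L_1$.

**Step 1 ($R_n\le L_n$ for all $n$).** This step shows that the trajectory never falls into the regime where $R$ dominates $L$. Assume $R_n\le L_n$; recall $L_n\ge L_1\ge30$. By Lemma 1, $L_{n+1}\le L_n+150/29^2\le L_n+0.2$ and $R_{n+1}\le R_n+0.1$. Hence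
$$L_{n+1}+2R_{n+1}\le L_n+2R_n+0.4\le3L_n+0.4\le3.02\,L_n ,$$
the last step because $0.02\,L_n\ge0.6$. By Lemma 1(b) and (a), and $L_n-1\ge\frac{29}{30}L_n$,
$$L_{n+1}-L_n\ge\frac{90}{(3.02)^2L_n^2}\ge\frac{9.8}{L_n^2},\qquad R_{n+1}-R_n\le\frac{2\pi}{(L_n-1)^2}\le2\pi\Big(\frac{30}{29}\Big)^2\frac1{L_n^2}\le\frac{6.8}{L_n^2}.$$
So $R$ increases by less than $L$ does, and $R_{n+1}\le L_{n+1}$.

**Step 2 ($L_\infty=\infty$).** This step excludes stalling. If $L_\infty<\infty$, then by Lemma 1(a) each increment of $R$ is at least $\pi/L_\infty^2$ and $R_n\to\infty$. This contradicts $R_n\le L_n\le L_\infty$. So $L_\infty=\infty$, and by Proposition 2(i) the trajectory tends to $\mathbf 0$ and spirals around $\Gamma$ with semi-axis $\Gamma^+$. $\square$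

With Section 7 and the argument at the end of Section 2, Theorem A is proved: $\Gamma\subset\mathrm{Sing}(X_{30})$ is a spiraling axis but not a twister axis.

## 9. Both behaviours on open sets, and the constant $8\sqrt2$

**Theorem B.** Let $a>0$.

1. Every trajectory of $X_a$ spiraling around $\Gamma$ with semi-axis $\Gamma^+$ eventually enters $\Omega$. A point of $\Omega$ has a spiraling trajectory if and only if $L_\infty=\infty$; otherwise its $\omega$-limit set is a non-trivial segment $\{0\}\times[0,z^*]$, that is, $\{x=y=0,\ 0\le z\le z^*\}$ with $z^*>0$.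
2. For every $p=(0,0,z_0)$ with $0<z_0\le1/10$, every neighbourhood of $p$ contains a nonempty open set of points with non-spiraling trajectories.
3. If $a>8\sqrt2$, a nonempty open set of points has trajectories spiraling around $\Gamma$ with semi-axis $\Gamma^+$. If $a<8\sqrt2$, no trajectory does.

So for $a>8\sqrt2$ both behaviours occur on open sets, and the non-spiraling ones accumulate at every point of $\Gamma\cap\{0<z\le1/10\}$.

**Proof of part 1.** We follow a spiraling trajectory to the section $\varphi\equiv\pi$. Off $\Gamma$ the angle increases, so $|\theta|\to\infty$ means $\varphi\to+\infty$. The trajectory therefore meets $\varphi\equiv\pi$ (mod $2\pi$) at arbitrarily late times. At such times $z>0$, $\rho>0$, $R$ is large, and $L=Z+\log(2+\rho^2)\ge Z$ is large, because $\gamma\to\mathbf 0$. So the point is in $\Omega$. The rest is Proposition 2.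

**Proof of part 2.** We thicken the points found in Section 7. Let $W$ be an open neighbourhood of $p$. Choose $z_1<z_0$ close to $z_0$ with $(0,0,z_1)\in W$, then $y_1>0$ so small that $(0,y_1,z_1)\in W$, $R_1>1$, and (6) holds with $M=1/z_1+2$. These conditions are strict inequalities, continuous in $(y_1,z_1)$. They persist, together with $z<1/10$, for all $(y,z)$ in a small open rectangle $Q\ni(y_1,z_1)$ with $\{0\}\times Q\subset W$. By Section 7, all points of $\{0\}\times Q$ have trajectories not tending to $\mathbf 0$. On $\{x=0,y>0\}$ we have $\dot x=-Dy<0$, so the flow crosses this half-plane transversally. By the inverse function theorem the map $(s,y,z)\mapsto$ (the flow at time $s$ of $(0,y,z)$) sends a small neighbourhood of $(0,y_1,z_1)$ onto an open subset of $W$. Each of its points lies on the orbit of a point of $\{0\}\times Q$, so its trajectory does not tend to $\mathbf 0$ and does not spiral.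

**Proof of part 3.** Write $\Delta R=R_{n+1}-R_n$, $\Delta L=L_{n+1}-L_n$.

**Step 1 (sharp increments).** This step replaces the constants of Lemma 1 by the exact ones of the model. We claim
$$\Delta R=\frac{2\pi+o(1)}{L_n^2},\qquad \Delta L=\frac{\sqrt2\,\pi a+o(1)}{(L_n+2R_n)^2},\tag{7}$$
uniformly as $L_n,R_n\to\infty$. That is, for every $\eta>0$ there is $\Lambda$ such that both $o(1)$ terms are at most $\eta$ in absolute value for every turn, of every trajectory in $\Omega$, with $L_n,R_n\ge\Lambda$. If this failed, there would be a sequence of turns (possibly of different trajectories) with $L_n,R_n\to\infty$ along which it fails. So it suffices to prove (7) along an arbitrary sequence of turns with $L_n,R_n\to\infty$. By Lemma 1(a),(b), $L=L_n+o(1)$ and $R=R_n+o(1)$ uniformly on $I_n$.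

*First formula.* We have $L_n^2\Delta R=\int_{-\pi}^\pi(L_n/Z)^2d\psi$. The integrand is at most $(L_n/(L_n-1))^2\le(10/9)^2$. For each fixed $\psi\ne0$ it tends to $1$, since $1-\cos\psi\le T\le e$ keeps $\log T$ bounded and $Z=L-\log T=L_n+O(1)$. Dominated convergence gives the limit $2\pi$.

*Second formula.* We rescale to the width of the dip. Put $M_n=L_n+2R_n$, $\psi=\rho_nu$, $\ell(u)=\log(1+u^2/2)$. Then
$$M_n^2\,\Delta L=a\int_{|u|\le\pi/\rho_n}\Big(\frac{M_n}Z\Big)^2\,\frac{\rho/\rho_n}{T/\rho_n^2}\,du .$$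
Fix $u$. Then $\rho/\rho_n\to1$, $T/\rho_n^2=\frac{1-\cos(\rho_nu)}{\rho_n^2}+\frac{\rho^2}{\rho_n^2}\to1+u^2/2$, and $Z=L+2R_n-\log(T/\rho_n^2)=M_n+O(1)$. So the integrand tends to $(1+u^2/2)^{-1}$.

To dominate it, let $\kappa=e^{-1/10}$ as before. First, $\rho\le\rho_n$ and $T\ge2\psi^2/\pi^2+\kappa^2\rho_n^2=\rho_n^2(\kappa^2+2u^2/\pi^2)$. Second, $T\le\psi^2/2+\rho_n^2=\rho_n^2(1+u^2/2)$, so $Z\ge L_n+2R_n-\ell(u)=M_n-\ell(u)$; also $Z\ge1$. If $\ell(u)\le M_n/2$, then $M_n/Z\le2$. Otherwise $M_n/Z\le M_n\le2\ell(u)$. In both cases the integrand is at most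
$$\frac{(2+2\ell(u))^2}{\kappa^2+2u^2/\pi^2},$$
which is integrable on $\mathbb{R}$. Dominated convergence gives $M_n^2\Delta L\to a\int_{\mathbb R}\frac{du}{1+u^2/2}=\sqrt2\,\pi a$, which is (7).

With $\beta=\sqrt2/a$ and $v_n=R_n/L_n$, dividing the two formulas of (7) gives, uniformly as $L_n,R_n\to\infty$,
$$\Delta R=\beta(1+o(1))(1+2v_n)^2\,\Delta L.\tag{8}$$
The condition $a>8\sqrt2$ is $\beta<1/8$, and $a<8\sqrt2$ is $\beta>1/8$.

**Step 2 (case $a>8\sqrt2$).** This step builds the barrier $R\le L/2$. By (8) there is $\Lambda\ge10$ such that $L_n,R_n\ge\Lambda$ implies $\Delta R\le\frac18(1+2v_n)^2\Delta L$. Start at points $(0,y,z)$ with $y,z>0$, for which $\varphi=\pi$, satisfying $L_1>2\Lambda$ and $\Lambda<R_1<L_1/2$. Since $R_1=2\log(1/y)$ and $L_1=1/z+\log(2+y^4)$, these form a nonempty relatively open subset of the half-plane $\{x=0,y>0\}$, contained in $\Omega$. Along the trajectory $L_n,R_n\ge\Lambda$ always. If $v_n\le\frac12$, then $(1+2v_n)^2\le4$, so $\Delta R\le\frac12\Delta L$ and $R_{n+1}\le\frac12L_{n+1}$.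 Hence $R_n\le L_n/2$ for all $n$. If $L_\infty<\infty$, Lemma 1(a) would give $R_n\to\infty$, a contradiction. So $L_\infty=\infty$, and Proposition 2(i) says that these trajectories spiral with semi-axis $\Gamma^+$. Flowing this subset for short times, as in part 2, gives an open set of such points.

**Step 3 (case $a<8\sqrt2$).** This step shows that $v_n$ would have to blow up while $L$ still has infinitely far to go. Put $\delta=\beta-\frac18>0$, and suppose a trajectory spirals with semi-axis $\Gamma^+$. By part 1 it enters $\Omega$ and has $L_n\to\infty$. By the proof of Proposition 2(i), $R_n\to\infty$. So for large $n$, by (8) and $(1+2v)^2\ge8v$ (which is $(1-2v)^2\ge0$),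
$$\Delta R\ge\Big(\frac18+\frac\delta2\Big)(1+2v_n)^2\Delta L\ge\Big[v_n+\frac\delta2(1+2v_n)^2\Big]\Delta L .$$
Since $L_{n+1}(v_{n+1}-v_n)=R_n+\Delta R-v_n(L_n+\Delta L)=\Delta R-v_n\Delta L$,
$$L_{n+1}(v_{n+1}-v_n)\ge\frac\delta2(1+2v_n)^2\,\Delta L .$$
Let $w_n=1/(1+2v_n)\in(0,1]$. Then
$$w_n-w_{n+1}=2w_nw_{n+1}(v_{n+1}-v_n)\ge\delta\,\frac{w_{n+1}}{w_n}\cdot\frac{\Delta L}{L_{n+1}}\ge\frac\delta2\cdot\frac{\Delta L}{L_{n+1}} .$$
The last inequality holds because $R_{n+1}\le R_n+\frac1{10}$ and $L_{n+1}\ge L_n$ give $1+2v_{n+1}\le1+2v_n+\frac{2}{10L_n}\le2(1+2v_n)$, that is, $w_{n+1}\ge\frac12w_n$. For large $n$ we have $L_{n+1}\le2L_n$, so $\log(L_{n+1}/L_n)\le\Delta L/L_n\le2\,\Delta L/L_{n+1}$. The sum of $\log(L_{n+1}/L_n)$ telescopes and diverges, because $L_n\to\infty$. Hence $\sum\Delta L/L_{n+1}=\infty$, and so $w_n\to-\infty$. This contradicts $0<w_n\le1$. $\square$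

## 10. Bad trajectories that leave a fixed neighbourhood of $\mathbf 0$

By Proposition 2(ii), the non-spiraling trajectories of $X_a$ in $\Omega$ fail to converge to $\mathbf 0$ but still have $\mathbf 0$ in their $\omega$-limit set. A small upward push removes this feature.

**Theorem C.** Let $X'$ have the same $\dot x,\dot y$ as in (1), and
$$\dot z=2z^2\big[2xy-\rho^2z^2(30+2\rho)+Dz^3\big],\qquad U=\{x^2+y^2<1/2,\ |z|<1/11\}.\tag{9}$$
Then $\Gamma\subset\mathrm{Sing}(X')$, and $X'|_U$ has a trajectory spiraling around $\Gamma$ with semi-axis $\Gamma^+$. For every $z_0\in(0,1/20]$ and all sufficiently small $y_0>0$, the trajectory of $X'$ through $(0,y_0,z_0)$ leaves $U$ in finite time.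

On $\Gamma$ the new term vanishes with $D$, so $\Gamma\subset\mathrm{Sing}(X')$.

**Step 1 (the equations and one turn).** This step redoes Sections 4 and 5 with the new term. Since $\dot\varphi=2D$ as before, the new term adds $2z^2\cdot Dz^3/(2D)=z^5$ to $dz/d\varphi$, hence $-z^3$ to $dZ/d\varphi$. So
$$\frac{dR}{d\varphi}=z^2,\qquad \frac{dL}{d\varphi}=\frac{30\rho z^2}T-z^3,\qquad Z=L-\log T.\tag{10}$$
The bounds (4) only used the definitions of $L$, $R$ and $T$, so they hold wherever $R\ge1$, $L\ge10$. Now $L$ need not be monotone, but it is almost so. Suppose $L_n\ge11$ and $R_n\ge1$. As long as $L\ge10$ we have $z\le1/9$ and $dL/d\varphi\ge-9^{-3}=-1/729$, and $2\pi/729<0.01$. So on $I_n$, $L$ cannot drop by more than $0.01$ between any two values of $\varphi$. In particular $L\ge10.99$ on $I_n$, and the value $10$ is never reached. The upper bounds $dR/d\varphi\le1/81$ and $dL/d\varphi\le\frac{30}{81}e^R$ hold as before, so the solution exists on all of $I_n$, and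
$$L_n-0.01\le L\le L_{n+1}+0.01\quad\text{on }I_n.\tag{11}$$
Hence on $I_n$, $Z\ge L-1\ge L_n-1.01\ge 9.99$ and $Z\le L_{n+1}+2R_{n+1}+0.01$; where $\cos\varphi\le0$, $Z\le L_{n+1}+0.01$. Integrating $z^2$ as in Lemma 1(a),
$$\frac\pi{(L_{n+1}+0.01)^2}\le\Delta R\le\frac{2\pi}{(L_n-1.01)^2}\le\frac1{10}.\tag{12}$$
Since $\Delta R\le\frac1{10}$ and $R_n\ge1$, the bounds $3<\int_{I_n}\rho/T<5$ hold with the same proof. Bounding $-z^3$ above by $0$, and below by $-(L_n-1.01)^{-3}$, we get
$$\frac{90}{(L_{n+1}+2R_{n+1}+0.01)^2}-\frac{2\pi}{(L_n-1.01)^3}\le\Delta L\le\frac{150}{(L_n-1.01)^2}.\tag{13}$$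
The proof of Lemma 1(c) used only $\kappa\rho_n\le\rho\le\rho_n\le1/e$, $Z\ge R_n$ for $|\psi|\le\sqrt{\rho_n}$ (still true, as $L\ge0$) and $z^2\le1/81$. So $\int_{I_n}30\rho z^2/T\,d\varphi\le180/R_n^2$. On the set $\cos\varphi\le0$ of measure $\pi$ we have $z^3\ge(L_{n+1}+0.01)^{-3}$. Therefore
$$\Delta L\le\frac{180}{R_n^2}-\frac\pi{(L_{n+1}+0.01)^3}.\tag{14}$$

**Step 2 (a spiraling trajectory).** This step repeats the barrier argument of Section 8. Start at $(0,e^{-5/2},1/30)$, so $\varphi_1=\pi$, $R_1=5$, $L_1\ge30$. Suppose $L_n\ge30$ and $1\le R_n\le L_n$. By (13), $L_{n+1}\le L_n+150/(28.99)^2\le L_n+0.2$. By (12), $R_{n+1}\le R_n+0.1$. So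
$$L_{n+1}+2R_{n+1}+0.01\le3L_n+0.41\le3.02\,L_n.$$
Also $L_n-1.01\ge\frac{28.99}{30}L_n$ and $L_n-1.01\ge28.99$, so
$$\frac{2\pi}{(L_n-1.01)^3}\le\frac{2\pi}{28.99}\Big(\frac{30}{28.99}\Big)^2\frac1{L_n^2}\le\frac{0.24}{L_n^2}.$$
Hence
$$\Delta L\ge\frac{9.8-0.24}{L_n^2}\ge\frac{9.5}{L_n^2},\qquad \Delta R\le2\pi\Big(\frac{30}{28.99}\Big)^2\frac1{L_n^2}\le\frac{6.8}{L_n^2}.$$
So $L_{n+1}\ge L_n\ge30$ and $R_{n+1}\le L_{n+1}$, and the induction continues: for all $n$, $L_n\ge30$ is nondecreasing in $n$ and $R_n\le L_n$. If $L_n\le B$ for all $n$, then $\Delta L\ge9.5/B^2$ for all $n$, which is absurd; so $L_n\to\infty$. By (12) and (13), with $L_{n+1}+0.01\le L_n+0.21$,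
$$\frac{\Delta R}{\Delta L}\ge\frac\pi{150}\Big(\frac{L_n-1.01}{L_n+0.21}\Big)^2\ge\frac\pi{150}\Big(\frac{28.99}{30.21}\Big)^2\ge\frac1{60},$$
so $R_n\ge(L_n-L_1)/60\to\infty$.

It remains to check the definition. On $I_n$, $Z\ge L_n-1.01\to\infty$ and $\rho\le\rho_n\to0$, with $z>0$. Moreover $Z\le L_{n+1}+2R_{n+1}+0.01\le L_n+2R_n+1$, so
$$\frac r{z^N}\le e^{-R_n/2}(L_n+2R_n+1)^N\to0,$$
because $L_n\le60R_n+L_1$. The solution of (10) exists for all $\varphi\ge\pi$, and $0<\dot\varphi=2\rho T\le2$ gives $t\to\infty$ as $\varphi\to\infty$. So the trajectory tends to $\mathbf 0$ and spirals around $\Gamma$ with semi-axis $\Gamma^+$. It stays in $U$, since $z\le1/28.99<1/28$ and $\rho\le e^{-5}$.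

**Step 3 (trajectories that leave $U$).** In this step the drive dies out as in Section 7, and then the constant upward push $Dz^3$ wins. Let $0<z_0\le1/20$ and $q=(0,y_0,z_0)$, $M=1/z_0+2$. Take $y_0>0$ so small that $R_1=2\log(1/y_0)$ satisfies
$$R_1\ge1,\qquad \frac{180}{R_1^2}+\frac{180(2M)^2}{\pi R_1}<1 .$$
Then $q\in U$ and $20\le L_1=1/z_0+\log(2+\rho_1^2)<1/z_0+1$, so $L_1+1<M$.

Suppose first that $L_n\ge11$ for all $n$, so that Step 1 applies to every turn. We claim $L_n<M$ for all $n$. If $L_j<M$ for $1\le j\le n$, then by (12) $R_{j+1}-R_j\ge\pi/(L_{j+1}+0.01)^2\ge\pi/(2M)^2$ for $j+1\le n$. So $R_j\ge R_1+(j-1)\pi/(2M)^2$ for $j\le n$. By (14), $L_{j+1}-L_j\le180/R_j^2$. Summing,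
$$L_{n+1}-L_1\le\frac{180}{R_1^2}+\int_0^\infty\frac{180\,ds}{(R_1+s\pi/(2M)^2)^2}=\frac{180}{R_1^2}+\frac{180(2M)^2}{\pi R_1}<1,$$
so $L_{n+1}<M$, and the claim follows by induction. Consequently $R_n\to\infty$, and (14) gives, for all large $n$,
$$\Delta L\le\frac{180}{R_n^2}-\frac\pi{(M+0.01)^3}\le-\frac\pi{2(M+0.01)^3}.$$
This forces $L_n\to-\infty$, a contradiction.

Hence there is a first $n$ with $L_n<11$, and $n\ge2$. By Step 1 applied to the earlier turns, the solution exists up to $\varphi_n$ with $L\ge10$ there. In particular, at $\varphi_n$, $0<Z=L_n-\log(2+\rho_n^2)<11$, that is, $z>1/11$. The angle $\varphi_n$ is reached at the finite time $\int_{\pi}^{\varphi_n}d\varphi/(2\rho T)$, and at that time the trajectory is outside $U$. $\square$
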